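# BWT runs along iterated binary morphisms

## 1. Sorting the rotations of $\mu^i(a)$ for $a\mapsto aab$, $b\mapsto b$

Take the rule that replaces every $a$ by $aab$ and leaves every $b$ alone, and start from $a$:
$$W_0=a,\qquad W_1=aab,\qquad W_2=aabaabb,\qquad W_3=aabaabbaabaabbb .$$
Write down the seven cyclic rotations of $W_2$, sort them, and read the last letters from top to bottom.

| starting position | rotation | last letter |
|---|---|---|
| 1 | $aabaabb$ | $b$ |
| 4 | $aabbaab$ | $b$ |
| 2 | $abaabba$ | $a$ |
| 5 | $abbaaba$ | $a$ |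
| 7 | $baabaab$ | $b$ |
| 3 | $baabbaa$ | $a$ |
| 6 | $bbaabaa$ | $a$ |

The last column is $bbaabaa$. It has four maximal runs of equal letters: $bb$, $aa$, $b$, $aa$. For $W_1$ the sorted rotations are $aab,aba,baa$ and the last column is $baa$, with two runs. For $W_3$, of length 15, the sorted order of the starting positions is
$$1,8,4,11,\;2,9,5,12,\;15,7,3,10,\;14,6,\;13,$$
where the groups are the rotations beginning with $aa$, $ab$, $ba$, $bba$, $bbb$. The last column is $bbbb\,aaaa\,bbaa\,ba\,a$, with six runs. So the lengths $1,3,7,15$ roughly double, while the numbers of runs are $1,2,4,6$. The number of runs seems to grow only linearly in the number of iterations.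

**Definition (morphism).** A *morphism* $\varphi:A^*\to B^*$ is a map with $\varphi(uv)=\varphi(u)\varphi(v)$ for all words $u,v$. It is determined by the images of the letters, and these may be empty.

**Definition (Burrows–Wheeler transform, runs).** Let $\Sigma$ be a finite totally ordered alphabet and let $w$ be a nonempty word of length $n$ over $\Sigma$. Sort the $n$ cyclic rotations (conjugates) of $w$ lexicographically, counted with multiplicity, as the rows of an $n\times n$ matrix. The last column, read from top to bottom, is $\mathrm{bwt}(w)$. The number of maximal equal-letter runs of $\mathrm{bwt}(w)$ is $r_{bwt}(w)$, and $r_{bwt}(\varepsilon)=0$.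

Is the growth always at most linear, if we iterate any morphism $\mu$ on two letters and then recode the result by a second morphism $\lambda$? This is Question 39 of "On the Impact of Morphisms on BWT-Runs": for every pair $\mu:\{a,b\}^*\to\{a,b\}^*$, $\lambda:\{a,b\}^*\to\Sigma^*$, is $r_{bwt}(\lambda(\mu^i(a)))=O(i)$ as $i\to\infty$? That source records the analogous statement for the size $g$ of a smallest context-free grammar: $g(\lambda\circ\mu^i(w))=O(i)$ for all morphisms $\mu,\lambda$, erasing or not, and every word $w$. The answer for $r_{bwt}$ is yes.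

**Theorem 1.** For all morphisms $\mu:\{a,b\}^*\to\{a,b\}^*$, $\lambda:\{a,b\}^*\to\Sigma^*$ and every word $w\in\{a,b\}^*$ there is a constant $C=C(\mu,\lambda,w)$ with $r_{bwt}(\lambda(\mu^i(w)))\le C(i+1)$ for all $i\ge0$. The case $w=a$ answers Question 39 affirmatively.

A morphism $\mu:A^*\to A^*$ is called *primitive* if for some $t\ge1$ every $\mu^t(c)$, $c\in A$, contains all letters of $A$. For instance $a\mapsto ab$, $b\mapsto a$ is primitive with $t=2$, since $\mu^2(a)=aba$ and $\mu^2(b)=ab$. The morphism $a\mapsto aab$, $b\mapsto b$ is not primitive, since $\mu^t(b)=b$.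

**Theorem 2 (any alphabet).** Let $A$ be a finite alphabet, $\mu:A^*\to A^*$, $\lambda:A^*\to\Sigma^*$ morphisms and $L_m(c)=|\lambda\mu^m(c)|$. Suppose there are $m_0,\kappa$ with $0<L_m(c)\le\kappa L_m(d)$ for all $m\ge m_0$, $c,d\in A$. Then for every $w\in A^*$ there is $C$ with $r_{bwt}(\lambda\mu^i(w))\le C(i+1)$ for all $i$. The same conclusion holds for every primitive $\mu$ and every $\lambda$.

**Theorem 3 (sharpness).** For $\mu(a)=aab$, $\mu(b)=b$, $\lambda=\mathrm{id}$ one has $r_{bwt}(\mu^i(a))\ge i+1$. So the order in Theorem 1 cannot be improved in general.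

No claim is made for arbitrary non-primitive morphisms on larger alphabets.

## 2. Rows, jumps and LCP words

We replace rotations by infinite words, so that we never have to wrap around. Put $\sigma=|\Sigma|$ and let $V\neq\varepsilon$ have length $n$. Let $V^{\mathbb Z}$ be the bi-infinite periodic word obtained by repeating $V$. The *rows* are the right-infinite words
$$\rho_k=V[k]V[k+1]V[k+2]\cdots\qquad(\text{indices mod } n).$$
All rows have period $n$, so two rows that agree on their first $n$ letters are equal. Hence sorting rotations is the same as sorting rows. The last letter of the rotation starting at $k$ is $V[k-1]$, the letter *preceding* the row $\rho_k$. Since $V[k-1]=V[k+n-1]$ is the $n$-th letter of $\rho_k$, equal rows have equal preceding letters.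

**Definition (jump, LCP word).** A *jump* is a pair $(R,R')$ of consecutive *distinct* rows $R<R'$ with different preceding letters. Its *LCP word* $u$ is the longest common prefix of $R$ and $R'$; we have $|u|<n$.

Reading down the last column, a new run starts exactly at a jump, so
$$r_{bwt}(V)=1+\#\text{jumps}.\tag{1}$$
Conjugate words have the same set of rows, so $r_{bwt}$ is invariant under conjugation. Likewise $V^k$ ($k\ge1$) has the same distinct rows as $V$, with the same preceding letters, so $r_{bwt}(V^k)=r_{bwt}(V)\le|V|$.

For $W_3$ there are five jumps. Writing a row by its starting position, they are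
$$(11,2):u=a,\quad(12,15):u=\varepsilon,\quad(7,3):u=baab,\quad(10,14):u=b,\quad(14,6):u=bbaabaabb .$$

For a finite word $F$ let $[F]$ be the set of distinct rows with prefix $F$. In sorted order it consists of consecutive rows.

**(F1)** *If $(R,R')$ is a jump with LCP word $u$ and $F$ is a prefix of $R$ with $|F|>|u|$, then $R$ is the last row of $[F]$. If $F$ is a prefix of $R'$ with $|F|>|u|$, then $R'$ is the first row of $[F]$.* Indeed, in the first case the next row $R'$ does not have prefix $F$. The second case is symmetric. A jump is of course determined by its upper row $R$, and also by its lower row $R'$.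

**(F2)** *For fixed $u$ there are at most $\sigma-1$ jumps with LCP word $u$; fewer than $\sigma^N$ jumps have $|u|<N$.* If $R$ starts with $uc$ and $R'$ with $ud$, then $c<d$, so $c$ is not the largest letter, and $R$ is the last row of $[uc]$. This gives at most $\sigma-1$ jumps. Summing over all $u$ of length less than $N$ gives at most $(\sigma-1)(1+\sigma+\dots+\sigma^{N-1})=\sigma^N-1$.

**(F3)** Call an interval $I$ of positions of a word *$\pi$-periodic* if the letters at positions $t,t+\pi$ agree whenever both positions lie in $I$. *If two $\pi$-periodic intervals share at least $\pi$ positions, their union is $\pi$-periodic.* Let $t,t+\pi$ be in the union. If they do not lie in a common one of the two intervals, then $t$ lies only in the left one and $t+\pi$ only in the right one, so the intersection is contained in the open gap between $t$ and $t+\pi$. That gap has only $\pi-1$ positions, a contradiction.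

**(F4)** *For a nonempty word $X$ and $K\ge1$, the word $X^{\lceil K/|X|\rceil+1}$ contains every factor of length $K$ of $X^{\mathbb Z}$, and its length is at most $K+2|X|$.* A factor can be taken to start within the first copy of $X$, and then it ends before position $|X|+K$.

**Cases by hand.** If $\mu(a)=ab$, $\mu(b)=b$, $\lambda=\mathrm{id}$, then $\mu^i(a)=ab^i$. For $i\ge1$ the sorted rotations are $ab^i,\,bab^{i-1},\dots,b^ia$, and the last column is $b^ia$: two runs for all $i\geq 1$. If $\lambda(a)$ and $\lambda(b)$ commute, then by the textbook theorem on commuting words they are powers of one word $\zeta$. So every $\lambda(\mu^i(w))$ is a power of $\zeta$ and has at most $|\zeta|$ runs. For our opening example the linear growth is real.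

**Proof of Theorem 3.** Let $\nu_2(n)$ be the exponent of $2$ in $n$. First,
$$W_i=\mu^i(a)=\prod_{n=1}^{2^i}ab^{\nu_2(n)} .$$
This holds for $i=0$. For the induction, $\mu(ab^X)=a\cdot ab^{X+1}$. So the $n$-th factor $ab^{\nu_2(n)}$ becomes the two factors with indices $2n-1$ and $2n$, with exponents $0=\nu_2(2n-1)$ and $\nu_2(n)+1=\nu_2(2n)$.

Let $0\le m\le i-1$ and consider the block $[b^ma]$ of consecutive rows. The run of $b$'s after the $2^m$-th $a$ is exactly $b^m$. Starting at its beginning gives a row of the block that is preceded by $a$. (For $m=0$ this row starts at the second $a$.) The run after the $2^{m+1}$-th $a$ is $b^{m+1}$, and $2^{m+1}\le2^i$. Starting at its second letter (for $m=0$: just after it) gives a row of the block that is preceded by $b$. So somewhere inside the block two consecutive rows have different preceding letters: the block contains both rows of some jump. The $i$ blocks $[b^ma]$, $0\le m\le i-1$, are pairwise disjoint, so there are at least $i$ jumps, and (1) gives $r_{bwt}(\mu^i(a))\ge i+1$. $\blacksquare$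

Once Theorem 1 is proved, this gives $r_{bwt}(\mu^i(a))=\Theta(i)$ for this $\mu$, while $|\mu^i(a)|=2^{i+1}-1$.

## 3. Jumps whose LCP length lies between $\ell$ and $2\ell$

The length $n$ of $\lambda\mu^i(w)$ is at most exponential in $i$, so there are only $O(i+1)$ dyadic ranges $[\ell,2\ell)$ of LCP lengths. It would suffice to find $O(1)$ jumps in each range.

A sensible first attempt runs as follows. At scale $\ell$, try to write down boundedly many "windows" $Z_1,\dots,Z_T$, each of length $O(\ell)$, that contain all short factors of $V^{\mathbb Z}$. For an iterated morphism the words $\lambda\mu^m(cd)$, with $m$ chosen to fit $\ell$, are natural windows. If $|u|<2\ell$, then by (F1) the upper row of a jump is determined by a place where its first $2\ell+1$ letters occur in a window. So there are at most as many jumps as positions in windows. This is where the attempt stops: windows of length $D\ell$ have up to $TD\ell$ positions. Summed over dyadic $\ell\le n$, the bound is of order $n$, which is no better than $r_{bwt}\le n$.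

What saves us is that a jump occupies *two* places, one for each of its rows. If several jumps have both their upper places close together and their lower places close together, then the same stretch of one window matches the other window under several slightly different shifts. That forces a short period, and a periodic stretch has only one left end in each window. This leaves at most three jumps.

**Lemma 1.** Let $\ell\ge16$, $D\ge1$. Suppose there are $T$ words $Z_1,\dots,Z_T$ of length $\le D\ell$ such that every factor of length $2\ell+2$ of $V^{\mathbb Z}$ occurs in some $Z_j$. Then at most $3\,(T(16D+1))^2$ jumps have $\ell\le|u|<2\ell$.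

*Proof.*

**Step 1: encode a jump by two places.** For a jump $(\rho_k,\rho_{k'})$ with $\ell\le|u|<2\ell$ choose an occurrence of $V[k-1..k+2\ell]$ in some $Z_j$ and one of $V[k'-1..k'+2\ell]$ in some $Z_{j'}$. Both words have length $2\ell+2$. Let $s$ and $s'$ be the positions, in $Z_j$ and $Z_{j'}$, of the first letters of the two rows. The word $F=Z_j[s..s+2\ell]$ is a prefix of the upper row of length $2\ell+1>|u|$. By (F1) the upper row is the last row of $[F]$. Thus $(j,s)$ determines the jump, and in the same way $(j',s')$ determines it.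

**Step 2: localize both places.** Let $\eta=\lfloor\ell/8\rfloor$. Then $8\eta\le\ell$, and $\eta\ge\ell/16$ because $\ell/8\ge1$. Cut each $Z_j$ into at most $16D+1$ chunks of length $\le\eta$. There are at most $(T(16D+1))^2$ pairs of chunks, so it suffices to show: for a chunk contained in $[\alpha,\alpha+\eta)$ of $Z=Z_j$ and a chunk contained in $[\beta,\beta+\eta)$ of $Z'=Z_{j'}$, at most three jumps have $s$ in the first and $s'$ in the second chunk. Number these jumps by an index $g$, and put $l_g=|u_g|\in[\ell,2\ell)$ and $d_g=s'_g-s_g$. Then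
$$\beta-\alpha-\eta<d_g<\beta-\alpha+\eta,\tag{2}$$
$$Z[t]=Z'[t+d_g]\quad(s_g\le t<s_g+l_g),\qquad Z[s_g-1]\ne Z'[s_g-1+d_g],\tag{3}$$
and all positions that appear lie inside $Z$ and $Z'$.

**Step 3: different jumps have different shifts $d_g$.** Let $d_g=d_{h}$ for two jumps $g,h$. If $s_g<s_h$, then $s_h-1\ge s_g$, and $s_h-1<s_g+\eta\leq s_g+l_g$. So (3) for $g$ says $Z[s_h-1]=Z'[s_h-1+d_g]$, which contradicts the mismatch in (3) for $h$. By symmetry $s_g=s_h$, and by Step 1 the jumps coincide.

**Step 4: two jumps force a short period.** Assume there are at least two jumps. Let $C=[\alpha+\eta,\alpha+\ell)$. Then $|C|\ge7\eta$, and $C\subseteq[s_g,s_g+l_g)$ for all $g$, since $\alpha\le s_g<\alpha+\eta$ and $l_g\ge\ell$. For two jumps $g,h$ with $d_g<d_h$ put $\delta=d_h-d_g$; by (2), $\delta\le2\eta-2$. If $t,t+\delta\in C$, then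
$$Z[t+\delta]=Z'[t+\delta+d_g]=Z'[t+d_h]=Z[t].$$
So $Z$ has period $\delta$ on $C$. Let $\pi\le2\eta-2$ be the least period of $Z$ on $C$. For every $g$, (3) transports it: $Z'$ has period $\pi$ on $C+d_g$, and by (2)
$$\alpha+\eta+d_g<\beta+2\eta,\qquad\alpha+\ell+d_g>\beta+\ell-\eta.\tag{4}$$

**Step 5: mark the left ends of the periodic stretches.** Let $s^*$ be the least position of $Z$ such that $Z$ has period $\pi$ on $[s^*,\alpha+\ell)$. Let $s^{**}$ be the least position of $Z'$ such that $Z'$ has period $\pi$ on $[s^{**},\beta+\ell-\eta)$. By Step 4 and (4),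
$$s^*\le\alpha+\eta,\qquad s^{**}\le\alpha+\eta+d_g<\beta+2\eta\quad\text{for all }g.\tag{5}$$
*Claim.* For each $g$ we have $d_g=s^{**}-s^*$, or $s_g=s^*$, or $s'_g=s^{**}$.

*If $s_g<s^*$.* The position $s^*-1\ge s_g$ lies in $Z$, and $s^*-1+\pi<\alpha+3\eta\le\alpha+\ell\le s_g+l_g$. By minimality of $s^*$, $Z[s^*-1]\ne Z[s^*-1+\pi]$. Both positions lie in $[s_g,s_g+l_g)$, so by (3) $Z'[s^*-1+d_g]\ne Z'[s^*-1+d_g+\pi]$. On the other hand $[s^*,\alpha+\ell)\subseteq[s_g,s_g+l_g)$, so $Z'$ has period $\pi$ on $[s^*+d_g,\alpha+\ell+d_g)$, which by (4) reaches beyond $\beta+\ell-\eta$. Finally $s^*+d_g-1+\pi<\beta+4\eta\le\beta+\ell-\eta$, so the mismatch just found lies in the range that defines $s^{**}$. Hence $s^{**}=s^*+d_g$.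

*If $s'_g<s^{**}$.* The position $s^{**}-1\ge s_g'$ lies in $Z'$, and $s^{**}-1+\pi<\beta+4\eta\le\beta+\ell-\eta\le s'_g+l_g$. By minimality of $s^{**}$, $Z'[s^{**}-1]\ne Z'[s^{**}-1+\pi]$. Both positions lie in $[s'_g,s'_g+l_g)$, so $Z[s^{**}-1-d_g]\ne Z[s^{**}-1-d_g+\pi]$. Also $[s^{**},\beta+\ell-\eta)\subseteq[s'_g,s'_g+l_g)$, so $Z$ has period $\pi$ on $[s^{**}-d_g,\beta+\ell-\eta-d_g)$, and it has period $\pi$ on $C$. By (5), $s^{**}-d_g\le\alpha+\eta$. By (2), $\beta-d_g>\alpha-\eta$, so the first interval ends beyond $\alpha+\ell-2\eta$. The two intervals therefore share at least $\ell-3\eta\ge5\eta\ge\pi$ positions, and by (F3) $Z$ has period $\pi$ on $[s^{**}-d_g,\alpha+\ell)$. Since $s^{**}-d_g-1+\pi<\alpha+3\eta\le\alpha+\ell$, the mismatch lies in the range that defines $s^*$. Hence $s^*=s^{**}-d_g$.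

*Otherwise $s_g\ge s^*$ and $s'_g\ge s^{**}$.* Suppose both inequalities are strict. We have $s_g-1+\pi<\alpha+3\eta\le\alpha+\ell$, $\ s'_g-1+\pi<\beta+3\eta\le\beta+\ell-\eta$ and $1\le\pi\le l_g$. Therefore
$$Z[s_g-1]=Z[s_g-1+\pi]=Z'[s'_g-1+\pi]=Z'[s'_g-1],$$
which contradicts the mismatch in (3). So $s_g=s^*$ or $s'_g=s^{**}$, and the claim is proved.

**Step 6: count.** The shift $d_g$ determines the jump (Step 3), and so do $(j,s_g)$ and $(j',s'_g)$ (Step 1). So each of the three alternatives of the claim is realized by at most one jump. Hence each pair of chunks carries at most three jumps. $\square$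

**Summing over scales.** Suppose that, with fixed $T$ and $D$, Lemma 1 applies for every $\ell=16\cdot2^k\le n=|V|$, $k\ge0$. There are at most $1+\log_2n$ such $\ell$. Every jump with $|u|\ge16$ falls in one of the ranges $[\ell,2\ell)$, because $|u|<n$. By (F2), fewer than $\sigma^{16}$ jumps have $|u|<16$. So
$$r_{bwt}(V)\le1+\sigma^{16}+3(T(16D+1))^2(1+\log_2n).\tag{6}$$
Moreover, for $V=\lambda\mu^i(w)$ and $H=\max(1,\max_c|\mu(c)|)$ we have $n\le|w|H^i\max_c|\lambda(c)|$, so $\log_2n=O(i+1)$.

## 4. Letters of comparable growth

**Proof of Theorem 2.** We may take $w\ne\varepsilon$ and $i\ge m_0$, since smaller $i$ give finitely many words. Let $V=\lambda\mu^i(w)$. Then $n=|V|>0$. Let $16\le\ell\le n$. Note that $\max_cL_{m+1}(c)\le H\max_cL_m(c)$, because $L_{m+1}(c)=|\lambda\mu^m(\mu(c))|$. The aim is to supply windows for Lemma 1.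

**Step 1: some level is coarse enough.** Suppose some $m\in[m_0,i]$ has $\min_cL_m(c)\ge2\ell+2$, and take the least such $m$. The word $V^{\mathbb Z}$ is a concatenation of blocks $\lambda\mu^m(c)$, each of length $\ge2\ell+2$. So a factor of length $2\ell+2$ meets at most two consecutive blocks and occurs in some $\lambda\mu^m(cd)$. This gives at most $|A|^2$ windows of length $\le2\max L_m$. If $m>m_0$, minimality of $m$ yields
$$\max L_m\le H\max L_{m-1}\le H\kappa\min L_{m-1}\le H\kappa(2\ell+1).$$
If $m=m_0$, then $\max L_m$ is a constant. In both cases the windows have length $O(\ell)$.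

**Step 2: no level is coarse enough.** Otherwise $\min L_i<2\ell+2$, so $n\le|w|\max L_i\le|w|\kappa(2\ell+1)$. By (F4) the single window $V^{\lceil(2\ell+2)/n\rceil+1}$ contains all factors of length $2\ell+2$ of $V^{\mathbb Z}$, and its length is at most $2\ell+2+2n=O(\ell)$.

So Lemma 1 applies with $T,D$ independent of $i$ and $\ell$, and (6) gives $r_{bwt}(V)=O(i+1)$.

**Step 3: primitive $\mu$ satisfies the hypothesis.** If $\lambda$ erases all letters, everything is empty. Otherwise let $\mu^t(c)$ contain all letters for every $c$, with $t\ge1$. Every $\mu(c)$ is nonempty, so $\mu^{t+1}(c)=\mu^t(\mu(c))$ again contains all letters. Thus the same holds for all exponents $\ge t$, and $L_m(c)>0$ for $m\ge t$. For $m\ge2t$ let $S=\sum_eL_{m-t}(e)$, which is positive. Since $L_m(c)=|\lambda\mu^{m-t}(\mu^t(c))|$ and $\mu^t(c)$ contains every letter,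
$$S\le L_m(c)\le\max_d|\mu^t(d)|\cdot S .$$
So the hypothesis holds with $m_0=2t$ and $\kappa=\max_d|\mu^t(d)|$. $\blacksquare$

**Why this does not cover the opening example.** For $\mu(a)=aab$, $\mu(b)=b$ we have $L_m(b)=1$ for all $m$, so no level is ever coarse enough. Other windows cannot repair this. Let $i\ge2\ell$ and suppose $T$ windows of length $\le D\ell$ contain all factors of length $2\ell+2$ of $W_i^{\mathbb Z}$. By the formula in Section 2, all words $ab^ea$ with $\ell\le e\le2\ell$ are factors of $W_i^{\mathbb Z}$, of length at most $2\ell+2$. So each of these $\ell+1$ words occurs in a window. Two different occurrences of such words share at most one letter, and each has length at least $\ell+2$. A window with $r$ of them therefore has length greater than $r\ell$, so it contains fewer than $D$ of them. Hence $T\ge(\ell+1)/D$: bounded $T$ is impossible. For such morphisms we must use the long $b$-runs instead of fighting them.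

## 5. Which binary morphisms remain

From now on we prove Theorem 1. Put $x=\lambda(a)$, $y=\lambda(b)$, $W_i=\mu^i(w)$, $V=\lambda(W_i)$. "Bounded" means $r_{bwt}(V)=O(1)$. This section disposes of all cases except one.

**Reduction 0: commuting images.** If $xy=yx$, then $V$ is always a power of one word: bounded, as in Section 2. Henceforth $xy\ne yx$; in particular $x,y\ne\varepsilon$. Also assume $w\ne\varepsilon$.

**Reduction 1: each letter produces the other.** Let $\mu(a)$ contain $b$ and $\mu(b)$ contain $a$. If $\mu(a)=b^s$ and $\mu(b)=a^t$ with $s,t\ge1$, then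
$$L_{2j}(a)=(st)^j|x|,\quad L_{2j}(b)=(st)^j|y|,\quad L_{2j+1}(a)=(st)^js|y|,\quad L_{2j+1}(b)=(st)^jt|x| .$$
The lengths are positive with bounded ratios, and Theorem 2 applies. Otherwise the image of some letter contains both letters. Since each letter's image contains the other letter, $\mu^2(a)$ and $\mu^2(b)$ both contain both letters. (If $\mu(a)$ contains both, then $\mu^2(a)$ and $\mu^2(b)$ both contain the factor $\mu(a)$; the other case is the same.) So $\mu$ is primitive and Theorem 2 applies.

**Reduction 2: normal form.** Otherwise $\mu(a)\in a^*$ or $\mu(b)\in b^*$. Exchanging the names $a,b$ if necessary, we have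
$$\mu(b)=b^q,\ q\ge0,\qquad\mu(a)=b^{c_0}ab^{c_1}a\cdots ab^{c_p},\quad p=|\mu(a)|_a ,$$
where $p=0$ means $\mu(a)\in b^*$. If $p=0$ (and $i\ge1$) or $w\in b^*$, then $V$ is a power of $y$: bounded. If $q=0$ and $p\ge1$, let $u=\mu(a)$. Since $b$ is erased, $\mu(u)=u^p$, so $W_i=u^{p^{i-1}|w|_a}$ for $i\ge1$: bounded. So let $p,q\ge1$ and let $w$ contain $a$.

Now we move the $b$'s in front of $\mu(a)$ to its end. Let $c=c_0+c_p$ and
$$\mu'(a)=ab^{c_1}a\cdots ab^{c_{p-1}}ab^c,\qquad\mu'(b)=b^q .$$
Then $\mu(v)b^{c_0}=b^{c_0}\mu'(v)$ holds for $v=a$ and $v=b$, hence for all $v$. By the textbook fact that $Xg=gY$ makes $X,Y$ conjugate, $\mu(v)$ and $\mu'(v)$ are conjugate. Morphisms preserve conjugacy, since $\mu(uv)=\mu(u)\mu(v)$ and $\mu(vu)=\mu(v)\mu(u)$ are conjugate. By induction $\mu^i(w)$ and $\mu'^i(w')$ are conjugate for every conjugate $w'$ of $w$, and so are their images under $\lambda$. As $r_{bwt}$ is invariant under conjugation, we may assume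
$$\mu=\mu',\qquad w=\prod_{k=1}^{\omega}ab^{g_k},\quad\omega\ge1 .$$

**The gap sequence.** Put $f(X)=qX+c$, a strictly increasing function; $f^m$ denotes its $m$-th iterate. Since $\mu(ab^X)=ab^{c_1}\cdots ab^{c_{p-1}}ab^{f(X)}$, we have
$$W_i=\prod_{n=1}^{\omega p^i}ab^{e_n},\qquad e_n=e_n^{(i)},\tag{7}$$
$$e^{(0)}_k=g_k,\qquad e^{(i+1)}_{pn}=f(e^{(i)}_n),\qquad e^{(i+1)}_n=c_d\ \text{ if }n\equiv d\ (\mathrm{mod}\ p),\ 1\le d<p.\tag{8}$$
Indices of $e^{(i)}$ are read mod $\omega p^i$. *Gap $n$* means the run $b^{e_n}$. For $a\mapsto aab$, $b\mapsto b$, $w=a$ we have $p=2$, $q=1$, $c=1$, $c_1=0$, $\omega=1$, $g_1=0$, $f(X)=X+1$, and the gaps of $W_3$ are $0,1,0,2,0,1,0,3$. Two consequences of (8) express the self-similarity.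

**(E1)** *$e^{(i)}_{p^mM}=f^m(e^{(i-m)}_M)$ for $m\le i$.* Apply the middle rule of (8) $m$ times.

**(E2)** *If $m\le i$, $k\equiv k'\pmod{p^m}$ and $p^m\nmid k$, then $e^{(i)}_k=e^{(i)}_{k'}$.* Here $p\ge2$, as $p^m\nmid k$. Let $v$ be the largest exponent with $p^v\mid k$; then $v<m$ and $k/p^v\equiv d\pmod p$ with $1\le d<p$. By (E1) and (8), $e^{(i)}_k=f^v(e^{(i-v)}_{k/p^v})=f^v(c_d)$. Since $k\equiv k'\pmod{p^{v+1}}$, the number $k'$ has the same $v$ and $d$.

**Reduction 3: $f=\mathrm{id}$,** that is, $q=1$ and $c=0$. Here the exponents stay in a finite set and can serve as letters. Let $J=\{c_1,\dots,c_{p-1},g_1,\dots,g_\omega\}$. On the alphabet $\{[j]:j\in J\}$ let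
$$\nu([j])=[c_1]\cdots[c_{p-1}][j],\qquad\Lambda([j])=xy^j .$$
By (7) and (8), $V=\Lambda\nu^i([g_1]\cdots[g_\omega])$. By induction $\nu^m([j])=U_m[j]$ with $U_m$ independent of $j$: take $U_0=\varepsilon$ and $U_{m+1}=\nu(U_m)[c_1]\cdots[c_{p-1}]$. So $|\Lambda\nu^m([j])|=|\Lambda(U_m)|+|x|+j|y|$. These lengths are positive and all their ratios are at most $(|x|+\max J\cdot|y|)/|x|$, so Theorem 2 applies.

**Reduction 4: $c=0$ and all $c_d=0$,** that is, $\mu(a)=a^p$. Then
$$V=\prod_{k=1}^{\omega}x^{P}y^{Q_k},\qquad P=p^i,\quad Q_k=q^ig_k .$$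
We build windows by truncating exponents. Let $\ell\ge16$, $K=2\ell+3$ and $V_K=\prod_kx^{\min(P,K)}y^{\min(Q_k,K)}$. We claim that every factor $F$ of length $2\ell+2$ of $V^{\mathbb Z}$ occurs in $V_K^{\mathbb Z}$. View $V^{\mathbb Z}$ as the concatenation of the listed powers $\xi^Q$, $\xi\in\{x,y\}$, and fix an occurrence of $F$. Call $\xi^Q$ long if $Q>K$; its length then exceeds $2\ell+2$, so $F$ cannot contain it.

If $F$ lies in a long power $\xi^Q$, it occurs in $\xi^K$, because $K|\xi|\ge2\ell+2+|\xi|$ leaves room for any starting offset. Otherwise $F$ neither contains nor lies in a long power. So it meets long powers only in a suffix of one (at the beginning of $F$) and a prefix of one (at the end of $F$), in at most $2\ell+1<K|\xi|$ letters each. Replacing every long power $\xi^Q$ by $\xi^K$ leaves such a suffix and prefix and everything between them unchanged. So $F$ occurs in $V_K^{\mathbb Z}$.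

Now $0<|V_K|\le2\omega K\max(|x|,|y|)=O(\ell)$. By (F4), Lemma 1 applies with $T=1$, the window $V_K^{\lceil(2\ell+2)/|V_K|\rceil+1}$, and a constant $D$. Then (6) gives $O(i+1)$.

**The main case.** What remains is $f\ne\mathrm{id}$, together with either $p=1$, $c\ge1$, or $p\ge2$ and ($c\ge1$, or $q\ge2$ and some $c_d\ge1$). Indeed, if $c=0$, then $f\ne\mathrm{id}$ forces $q\ge2$, and the failure of Reduction 4 forces some $c_d\ge1$, which needs $p\ge2$. If $p\ge2$, fix $d_0\in\{1,\dots,p-1\}$ with
$$f(c_{d_0})>c_{d_0}:\tag{9}$$
any $d_0$ if $c\ge1$, and one with $c_{d_0}\ge1$ if $c=0$. As $f$ is strictly increasing, $f^{K+1}(c_{d_0})>f^K(c_{d_0})$ for all $K$, so $f^K(c_{d_0})\to\infty$.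

## 6. Reading block boundaries off the letters

In the main case $V^{\mathbb Z}$ contains longer and longer powers of $y$. We want to pull the LCP word $u$ of a jump back to a word $v$ over $\{a,b\}$ and count the words $v$. The obstacle is that a word in $x$ and $y$ need not show where its blocks are. For $x=ab$, $y=ba$ the word $bab$ is a prefix of $yy=baba$ and also a factor of $xx=abab$, cut in two different ways. So the two occurrences of $u$, in the rows $R$ and $R'$, might be cut differently. The remedy is that the maximal stretches on which $V^{\mathbb Z}$ looks like a power of $y$ are visible in the letters alone, and their ends give the block boundaries.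

First we need to know exactly how long two different block sequences can agree.

**Lemma 2.** Let $h$ be the longest common prefix and $h'$ the longest common suffix of $xy$ and $yx$. There are letters $\chi\ne\psi$ such that for all right-infinite $\alpha\in\{a,b\}^{\mathbb N}$, $\lambda(a\alpha)$ begins with $h\chi$ and $\lambda(b\alpha)$ with $h\psi$. So if $\alpha\ne\alpha'$ have longest common prefix $P$, then $\lambda(\alpha),\lambda(\alpha')$ have longest common prefix exactly $\lambda(P)h$. The mirror statement holds for left-infinite words with $h'$.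

For example, if $x=a$, $y=ab$, then $xy=aab$ and $yx=aba$, so $h=a$, $\chi=a$, $\psi=b$, $h'=\varepsilon$. Indeed $\lambda(a\alpha)$ starts with $aa$ and $\lambda(b\alpha)$ with $ab$.

*Proof.* Since $xy\ne yx$ have the same length, $|h|<|xy|$. Let $h\chi$ and $h\psi$ be the prefixes of length $|h|+1$ of $xy$ and $yx$, so $\chi\ne\psi$. Since $h$ is a prefix of $yx$, $xh$ is a prefix of $xyx$. So is $h\chi$, and $|h\chi|\le|xh|$. Hence $h\chi$ is a prefix of $xh$. Likewise $yh$ and $h\psi$ are prefixes of $yxy$, and $h\psi$ is a prefix of $yh$. In particular $h$ is a prefix of $xh$ and of $yh$. Iterating, $h$ is a prefix of $\lambda(v)h$ for every finite $v$. Taking $v$ to be a long prefix of $\alpha$, we see that $h$ is a prefix of every $\lambda(\alpha)$. So $\lambda(a\alpha)=x\lambda(\alpha)$ has prefix $xh$, hence $h\chi$; and $\lambda(b\alpha)$ has prefix $yh$, hence $h\psi$. If $\alpha,\alpha'$ have longest common prefix $P$, one of them continues with $a$ and the other with $b$, so their images start with $\lambda(P)h\chi$ and $\lambda(P)h\psi$ in some order. The mirror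 statement follows by reversing all words. $\square$

The word $V^{\mathbb Z}$ carries its decomposition into blocks $x,y$ coming from $W_i^{\mathbb Z}$. An occurrence of $y^E$ is *aligned* if it is the image of an occurrence of $b^E$ in $W_i^{\mathbb Z}$. (For $x=ab$, $y=ba$ the factor $ba$ in the middle of $xx=abab$ is an occurrence of $y$ that is not aligned.)

**Lemma 3.** For every $E\ge1$ there are $N(E)$ and $i(E)$ such that for $i\ge i(E)$ every factor of length $\ge N(E)$ of $V^{\mathbb Z}$ contains an aligned $y^E$.

*Proof.* First, there is $B$ such that for large $i$, among any $B$ consecutive gaps $e_n$ one is $\ge E$. If $p\ge2$, take $K$ with $f^K(c_{d_0})\ge E$, $B=p^{K+1}$ and $i\ge K+1$. By (E1) and (8) all $n\equiv d_0p^K\pmod{p^{K+1}}$ have $e_n=f^K(c_{d_0})\geq E$. If $p=1$ and $c\ge1$, take $B=1$: all gaps are $f^i(g_n)\ge i$, because $f(X)\ge X+1$.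

A factor of $W_i^{\mathbb Z}$ without $b^E$ has at most $B$ letters $a$, since $B+1$ letters $a$ would enclose $B$ consecutive complete gaps. So it has at most $B+1$ runs of $b$, each of length $\le E-1$, and its length is at most $B+(B+1)(E-1)<(B+1)E$. Put
$$N(E)=((B+1)E+2)\max(|x|,|y|).$$
In a factor of $V^{\mathbb Z}$ of length $\ge N(E)$, the incomplete blocks at the two ends cover fewer than $2\max(|x|,|y|)$ letters. So it contains at least $(B+1)E$ consecutive complete blocks, and hence an aligned $y^E$. $\square$

**The segments $S_n$.** Let $z$ be the primitive root of $y$ (the shortest word of which $y$ is a power) and $\pi=|z|\le|y|$. For a gap $n$ let $S_n$ be the interval of $V^{\mathbb Z}$ occupied by $h'y^{e_n}h$ around the block run $y^{e_n}$. Let $Y$ be the copy of $y^{\mathbb Z}$ aligned on this run. In $W_i^{\mathbb Z}$ the run $b^{e_n}$ is preceded and followed by $a$. Apply Lemma 2 rightwards from the start of the run, comparing $b^{e_n}a\cdots$ with $b^\infty$: the images agree exactly along $y^{e_n}h$. Apply the mirror statement leftwards from the end of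 the run: the images agree exactly along $h'y^{e_n}$. So the letters on $S_n$ are indeed $h'y^{e_n}h$, and

* $V^{\mathbb Z}$ agrees with $Y$ on all of $S_n$ and disagrees with $Y$ at both positions adjacent to $S_n$;
* the letter of $V^{\mathbb Z}$ right after $S_n$ is $\chi$;
* $S_n$ is $\pi$-periodic.

For example, with $x=a$, $y=ab$ the factor $abbab$ of $W_i^{\mathbb Z}$ gives $a\cdot abab\cdot a\cdot ab$. For the gap $bb$ the segment is $ababa$. The next letter is $a=\chi$, where $Y$ has $b$; the letter before is $a$, where $Y$ has $b$.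

Lemma 2, applied to $b^\infty$ on both sides, also shows that $h'y^jh$ is a factor of $y^{\mathbb Z}$, hence $\pi$-periodic, for every $j\ge0$.

**(M)** *If $e_n\ge1$, then every $\pi$-periodic interval $I$ of $V^{\mathbb Z}$ sharing at least $\pi$ positions with $S_n$ is contained in $S_n$.* By (F3), $I\cup S_n$ is $\pi$-periodic. If it were larger than $S_n$, it would contain a position $t$ adjacent to $S_n$. As $|S_n|\ge|y|\ge\pi$, one of $t\pm\pi$, say $t'$, lies in $S_n$. Then $V[t]=V[t']=Y[t']=Y[t]$, which contradicts the disagreement at $t$.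

Fix $N_0=N(1)$, $E=N_0$, $N_1=\max(N(E),N_0)$, and consider $i\ge\max(i(1),i(E))$. Note $N_0\ge|y|\ge\pi$.

**(S)** *Every $\pi$-periodic interval of length $\ge N_0$ in $V^{\mathbb Z}$ lies in an $S_n$ with $e_n\ge1$. If it contains an aligned $y$, $n$ can be taken to be the gap containing that $y$.* By Lemma 3 the interval contains some aligned $y$. If that $y$ belongs to gap $n$, then $e_n\ge1$ and the interval shares at least $|y|\ge\pi$ positions with $S_n$, so (M) applies.

## 7. Short, periodic and non-periodic LCP words

Now count the jumps $(R,R')=(\rho_k,\rho_{k'})$ with LCP word $u$, in the main case and for $i$ as above.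

**Step 1: short jumps.** By (F2), fewer than $\sigma^{N_1}$ jumps have $|u|<N_1$.

**Step 2: $|u|\ge N_1$ and $u$ is $\pi$-periodic.** We show that one of the two rows starts exactly at the beginning of a segment. By (S) the occurrences $[k,k+|u|)$ and $[k',k'+|u|)$ of $u$ lie in $S_n$ and $S_{n'}$, with $e_n,e_{n'}\ge1$. Suppose $k-1\in S_n$ and $k'-1\in S_{n'}$. Since $|u|\ge\pi$ and the segments are $\pi$-periodic, both preceding letters equal the $\pi$-th letter of $u$. This is a contradiction, since the preceding letters differ. So one of the two rows starts at the beginning of its segment, with exponent $e$ say. It has the prefix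
$$F_e=h'y^eh\chi,\qquad|u|\le|F_e|-1 ,$$
the inequality because $u$ fits in the segment. By (F1) this row is the last (if upper) or the first (if lower) row of $[F_e]$, so each $e$ accounts for at most two jumps. Which exponents occur? If $p^i\mid n$, then $e_n=f^i(g_k)$ for some $k$; otherwise $e_n=f^v(c_d)$ with $0\le v<i$, $1\le d<p$. So there are at most
$$2\bigl(i(p-1)+\omega\bigr)\tag{10}$$
jumps of this type.

**Step 3: $|u|\ge N_1$ and $u$ is not $\pi$-periodic.** We show that the two occurrences of $u$ are cut into blocks in the same way, and pull $u$ back. The first $N_1$ letters of $R$ contain, by Lemma 3, an aligned $y^E$ at some offset $\tau$. Its length is $E|y|\ge N_0$, and $\tau+E|y|\le N_1\le|u|$. By (S) this occurrence lies in $S_n$ with $n$ its own gap. The corresponding interval $[k'+\tau,k'+\tau+E|y|)$ of $R'$ carries the same word, so it is $\pi$-periodic and lies in some $S_{n'}$. Here $e_n,e_{n'}\ge1$.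

By (F3) there is a largest $\pi$-periodic interval $[\tau_1,\tau_2)$ of positions of $u$ (numbered from $0$) containing $[\tau,\tau+E|y|)$, namely the union of all of them. Since $u$ is not $\pi$-periodic, $\tau_2<|u|$ or $\tau_1>0$. We claim
$$S_n\cap[k,k+|u|)=[k+\tau_1,k+\tau_2),\qquad S_{n'}\cap[k',k'+|u|)=[k'+\tau_1,k'+\tau_2).\tag{11}$$
The interval $[k+\tau_1,k+\tau_2)$ is $\pi$-periodic and shares at least $E|y|\ge\pi$ positions with $S_n$, so it lies in $S_n$ by (M). Conversely, $S_n\cap[k,k+|u|)$ is a $\pi$-periodic interval containing $[k+\tau,k+\tau+E|y|)$, so it is contained in $[k+\tau_1,k+\tau_2)$ by maximality. The argument for $S_{n'}$ is identical. So a boundary of $S_n$ visible inside $u$ is matched by a boundary of $S_{n'}$.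

*If $\tau_2<|u|$,* then by (11) $S_n$ and $S_{n'}$ end (exclusively) at $k+\tau_2$ and $k'+\tau_2$. So the runs $y^{e_n}$, $y^{e_{n'}}$ end at $k+\theta$, $k'+\theta$ with $\theta=\tau_2-|h|$. The aligned $y^E$ lies in the run $y^{e_n}$, so $\theta\ge\tau+E|y|\ge0$; also $\theta\le\tau_2\le|u|$.

*If $\tau_1>0$,* then $S_n$ and $S_{n'}$ begin at $k+\tau_1$ and $k'+\tau_1$. So the runs begin at $k+\theta$, $k'+\theta$ with $\theta=\tau_1+|h'|\ge0$. The aligned $y^E$ lies in the run $y^{e_n}$, so $\theta\le\tau\le|u|$.

In either case $0\le\theta\le|u|$, and $k+\theta,k'+\theta$ are block boundaries. Let $\beta\,|\,\alpha$ and $\beta'\,|\,\alpha'$ be the splittings of $W_i^{\mathbb Z}$ there. Since $u$ is the longest common prefix of the rows, $\lambda(\alpha),\lambda(\alpha')$ agree on exactly $|u|-\theta$ letters. Since the preceding letters of the rows differ, $\lambda(\beta),\lambda(\beta')$ agree leftwards on exactly $\theta$ letters. In particular $\alpha\ne\alpha'$ and $\beta\ne\beta'$. Let $P$ be the longest common prefix of $\alpha,\alpha'$ and $Q$ the longest common suffix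 of $\beta,\beta'$. By Lemma 2 the agreements are $\lambda(P)h$ and $h'\lambda(Q)$, so
$$u=h'\lambda(QP)h.\tag{12}$$
By the maximality of $P$ and $Q$, the word $v=QP$ has occurrences $l\,v\,r$ and $l'v\,r'$ in $W_i^{\mathbb Z}$ with letters $l\ne l'$, $r\ne r'$. Moreover $v\notin b^*$, since otherwise $u=h'y^jh$ would be $\pi$-periodic. Let $\mathcal B_i$ be the set of all words $v$ that contain $a$ and have two such occurrences in $W_i^{\mathbb Z}$. By (12), $v$ determines $u$, so by (F2) there are at most
$$(\sigma-1)\,\#\mathcal B_i\tag{13}$$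
jumps of this type.

For $W_3$ of Section 1 (with $\lambda=\mathrm{id}$, so $h=h'=\varepsilon$ and $u=v$) the words $baab$ and $bbaabaabb$ are of this kind. For instance, the rows $7$ and $3$ show $b\cdot baab\cdot a$ and $a\cdot baab\cdot b$.

## 8. Words with two-sided divergence in a self-similar gap sequence

**Lemma 4.** In the main case, $\#\mathcal B_i=O(i+1)$.

*Proof.*

**Step 1: describe $v$ by two gap indices.** Let $v\in\mathcal B_i$ contain $J\ge1$ letters $a$:
$$v=b^Xab^{\varepsilon_1}a\cdots ab^{\varepsilon_{J-1}}ab^Y .$$
Let $n,n'$ be the indices of the gaps preceding the first $a$ of $v$ in the two occurrences. Then $e_{n+j}=e_{n'+j}=\varepsilon_j$ for $1\le j<J$. The letters to the left of $v$ differ. Where that letter is $a$, the gap before the first $a$ equals $X$, and where it is $b$, the gap exceeds $X$. Thus $e_n\ne e_{n'}$ and $X=\min(e_n,e_{n'})$. In the same way $e_{n+J}\ne e_{n'+J}$ and $Y=\min(e_{n+J},e_{n'+J})$. So $J$ is the least $j\ge1$ with $e_{n+j}\ne e_{n'+j}$, and $(n,n')$, taken mod $\omega p^i$, determines $v$. If $p=1$, then $\#\mathcal B_i\le\omega^2$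 and we are done.

**Step 2: factor out the common scale.** Let $p\ge2$ and let $m\in[0,i]$ be maximal with $n\equiv n'\pmod{p^m}$. Since $e_n\ne e_{n'}$, (E2) gives $p^m\mid n$, and hence $p^m\mid n'$. Since $e_{n+J}\ne e_{n'+J}$ and $n+J\equiv n'+J\pmod{p^m}$, (E2) gives $p^m\mid n+J$. Write $n=p^mN$, $n'=p^mN'$, $J=p^mJ'$. In the example, $baab$ comes from $n=4$, $n'=2$, $J=2$, $m=1$, and $bbaabaabb$ from $n=8$, $n'=4$, $J=4$, $m=2$.

If $m=i$, there are at most $\omega^2$ pairs $(N,N')$ mod $\omega$, so at most $\omega^2$ words $v$. From now on let $m<i$; by maximality $N\not\equiv N'\pmod p$.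

**Step 3: for fixed $m$, few data determine $v$.** Let $e^-=e^{(i-m)}$. By (E1), $e_{n+p^mj}=f^m(e^-_{N+j})$ and $e_{n'+p^mj}=f^m(e^-_{N'+j})$. Since $f^m$ is injective,
$$e^-_{N+j}=e^-_{N'+j}\quad(1\le j<J'),\qquad e^-_{N+j}\ne e^-_{N'+j}\quad(j=0,\,J').\tag{14}$$
For each $j$, one of $N+j,N'+j$ is $\not\equiv0\pmod p$, and by (8) (note $i-m\ge1$) its $e^-$-value is one of $c_1,\dots,c_{p-1}$. Consequently:

* for $1\le j<J'$ the common value lies in $\{c_1,\dots,c_{p-1}\}$, and $\varepsilon_{p^mj}$ is $f^m$ of it;
* for $j=0$ and $j=J'$ the smaller of the two values is at most $c_{\max}=\max_{1\le d<p}c_d$, so, $f^m$ being increasing, $X=f^m(X^-)$ and $Y=f^m(Y^-)$ with integers $X^-,Y^-\in[0,c_{\max}]$;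
* for $1\le j<J$ with $p^m\nmid j$, (E2) and $p^m\mid n$ give $\varepsilon_j=e^{(i)}_{n+j}=e^{(i)}_j$, which does not depend on $v$.

So for given $m$ the number of $v$ is at most
$$\sum_{J'}(c_{\max}+1)^2(p-1)^{J'-1}\tag{15}$$
over the possible values of $J'$. It suffices to bound $J'$ by a constant.

**Step 4: bound $J'$ near the bottom, $i-m\le2$.** The sequences $e^-_{N+j}$ and $e^-_{N'+j}$ have period $\omega p^{i-m}$ in $j$ and differ at $j=0$, so they also differ at $j=\omega p^{i-m}$. By (14), $J'$ is the least $j\ge1$ at which they differ. Hence $J'\le\omega p^2$.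

**Step 5: bound $J'$ elsewhere, $i-m\ge3$.** Suppose $J'-1\ge p^3$. Consider the $j\in[1,p^3]$ with $p\mid N+j$. For these, $N'+j$ has the constant residue $\rho\equiv N'-N\not\equiv0\pmod p$, so $e^-_{N'+j}=c_\rho$. On the other side $e^-_{N+j}=f(e^{(i-m-1)}_M)$ with $M=(N+j)/p$. By (14), $f(e^{(i-m-1)}_M)=c_\rho$ for $p^2$ consecutive integers $M$. Since $i-m-1\ge2$, these include some $M\equiv d_0\pmod p$, with value $e^{(i-m-1)}_M=c_{d_0}$. They also include some $M\equiv d_0p\pmod{p^2}$, with value $e^{(i-m-1)}_M=f(c_{d_0})$. Since $f$ is injective, $c_{d_0}=f(c_{d_0})$, which contradicts (9). So $J'\le p^3$.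

Hence by (15) each $m<i$ contributes $O(1)$ words with a constant independent of $m$ and $i$, and $m=i$ contributes at most $\omega^2$. So $\#\mathcal B_i=O(i+1)$. $\square$

## 9. The linear bound for $\lambda\mu^i(w)$

**Proof of Theorem 1.** In the main case, every jump is short, or of the kind counted in (10), or of the kind counted in (13). By (1) and Lemma 4, for all large $i$,
$$r_{bwt}(V)\le1+\sigma^{N_1}+2\bigl(i(p-1)+\omega\bigr)+(\sigma-1)\,\#\mathcal B_i=O(i+1).$$
Here $N_1$ does not depend on $i$, and the finitely many small $i$ only affect the constant. Reductions 0–4 of Section 5 cover all other pairs $(\mu,\lambda)$ and all other $w$. Therefore $r_{bwt}(\lambda(\mu^i(w)))\le C(i+1)$ for all $i\ge0$. For $w=a$ this gives $r_{bwt}(\lambda\mu^i(a))=O(i)$, so the answer to Question 39 is yes. $\blacksquare$
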